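# Cutting a ring out of a circularly symmetric domain

## 1. A slit plane with a ring removed

For $a>0$ let $D_a=\mathbf C\setminus(-\infty,-a]$. Start a planar Brownian motion at $0$ and let it run until it meets the slit $(-\infty,-a]$ or the circle $|z|=r$, where $r>a$. What is the probability that it reaches the circle? This is the harmonic measure at $0$ of the circle in the slit disc $\{|z|<r\}\setminus(-r,-a]$, and it can be computed by hand.

By scaling take $r=1$, $0<a<1$. Put $k(z)=z/(1+z)^2$. Then $1/k(z)=z+1/z+2$. The Joukowski map $z+1/z$ sends the unit disc one-to-one onto $\widehat{\mathbf C}\setminus[-2,2]$, so $k$ maps the unit disc one-to-one onto $\mathbf C\setminus[\frac14,\infty)$. It sends $0$ to $0$, the unit circle to $[\frac14,\infty]$, and the segment $(-1,-a]$ to $(-\infty,-s]$ with $s=a/(1-a)^2$. The slit disc becomes the plane with two slits $(-\infty,-s]$ and $[\frac14,\infty)$. The affine map sending $-s$ to $-1$ and $\frac14$ to $1$ sends $0$ to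
$$t_0=\frac{s-\frac14}{s+\frac14}=\frac{4a-(1-a)^2}{4a+(1-a)^2}=\frac{8a}{(1+a)^2}-1 .$$
Finally $\arcsin$ maps $\mathbf C\setminus((-\infty,-1]\cup[1,\infty))$ onto the strip $|\mathrm{Re}|<\frac\pi2$, with $[1,\infty)$ going to the right side. The bounded harmonic function in the strip with values $1$ on the right and $0$ on the left is $\frac12+\frac1\pi\mathrm{Re}$. (Transported to the slit disc, this function has the correct boundary values except perhaps at the endpoint $-a$ and at $-1$. Two boundary points do not matter for a bounded harmonic function.) So the probability is $\frac12+\frac1\pi\arcsin t_0$. With $q=2\sqrt a/(1+a)$ we have $t_0=2q^2-1$, hence $\arcsin t_0=2\arcsin q-\frac\pi2$, and $q=\sin(2\arctan\sqrt a)$. The answer is $\frac4\pi\arctan\sqrt a$; after scaling,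
$$\mathbf P(\text{reach }|z|=r\text{ before the slit of }D_a)=\frac4\pi\arctan\sqrt{a/r}\qquad(r\ge a). \tag{1}$$

Now perform surgery. Remove from $D_1$ the ring between the radii $2$ and $6$, and blow up the part inside radius $2$ by the factor $3$, so that it fills the gap. The inside was a disc of radius $2$ slit from $-2$ to $-1$; it becomes a disc of radius $6$ slit from $-6$ to $-3$. Outside radius $6$ nothing changes. So $D_1$ becomes $D_3$. By (1), the probability of reaching the circle of radius $9$ goes from $\frac4\pi\arctan\frac13\approx0.41$ up to $\frac4\pi\arctan\frac1{\sqrt3}=\frac23$.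

This is no surprise, because the ring that was removed contained a piece of absorbing slit. Suppose instead that the removed ring contains no boundary at all. Then no obstacle disappears, and the obstacles outside the ring have moved closer, relative to the inside part. Can the surgery hurt?

## 2. Circular symmetry, the cutting procedure and the theorem

For $\rho>0$ let $\mathbf D(\rho)=\{|z|<\rho\}$ and $\mathbf T(\rho)=\partial\mathbf D(\rho)$. Write $\lambda S=\{\lambda z:z\in S\}$ and let $\operatorname{Int}S$ be the interior of $S$.

**Definition (circular symmetry).** A domain $D\subseteq\mathbf C$ containing $0$ is circularly symmetric if for every $\rho>0$ the set $D\cap\mathbf T(\rho)$ is empty, or all of $\mathbf T(\rho)$, or an open arc of $\mathbf T(\rho)$ centered at $\rho$.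

The slit plane $D_a$ is an example: for $\rho\ge a$ the arc is the circle minus the point $-\rho$. Another one is $\mathbf D(1)\cup\{|\arg z|<\frac\pi4,\ z\neq0\}$, a disc with a channel to infinity.

**Definition ($w_r$).** For an open set $G\ni0$ and $r>0$ let $G_r$ be the component of $G\cap\mathbf D(r)$ containing $0$. Then $w_r(G)$ is the harmonic measure at $0$ of $\partial G_r\cap\mathbf T(r)$ in $G_r$.

For instance $w_r(D_a)$ is given by (1) if $r\ge a$, and $w_r(D_a)=1$ if $r\le a$.

**Definition (cutting).** For $0<r_1<r_2<\infty$,
$$\mathrm{Cut}(D;r_1,r_2)=\operatorname{Int}\big[(D\setminus\mathbf D(r_2))\cup(r_2/r_1)(D\cap\mathbf D(r_1))\big].$$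

This is an open set containing $0$, and that is all we shall need in order to speak of $w_r(\mathrm{Cut}(D;r_1,r_2))$. In Section 1 we saw $\mathrm{Cut}(D_1;2,6)=D_3$.

**Theorem 1.** Let $D\ni0$ be a circularly symmetric domain, $0<r_1<r_2<\infty$ and $r>0$. Then
$$w_r(\mathrm{Cut}(D;r_1,r_2))\ge w_r(D).$$

This is Conjecture 7.2 of "Radial rearrangement, harmonic measures and extensions of Beurling's shove theorem", so the conjecture is true. No further hypothesis on $D,r_1,r_2,r$ is used.

Symmetry cannot simply be dropped. Let
$$D=\mathbf D(1)\cup\{1\le|z|\le2,\ |\arg z|<\tfrac\pi4\}\cup\{2<|z|<3\}\cup\{3\le|z|<4,\ |\arg(-z)|<\tfrac\pi4\}.$$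
This is a domain: a gate on the right leads into a full ring, which has an exit gate on the left. Here $w_4(D)>0$, because an arc of $\mathbf T(4)$ lies in the boundary of the bounded domain $D$. Cut out the ring $2<|z|<3$. The dilated inside part meets $\{\frac32\le|z|<3\}$ only in $|\arg z|<\frac\pi4$, while the outside part lives in $|\arg(-z)|<\frac\pi4$. The cut set is disconnected, and the component of $0$ stays in $\mathbf D(3)$. So $w_4$ drops to $0$.

## 3. Brownian motion, and the radii $r\le r_2$

Let $B$ be planar Brownian motion started at $0$, $\sigma_r=\inf\{t:|B_t|=r\}$ (almost surely finite), and $\tau_G=\inf\{t:B_t\notin G\}$. The path leaves $G_r$ at time $\min(\sigma_r,\tau_G)$, and it leaves through $\mathbf T(r)$ exactly when $\sigma_r\le\tau_G$. By Kakutani's theorem,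
$$w_r(G)=\mathbf P(\sigma_r\le\tau_G). \tag{2}$$
The right side depends only on $G\cap\mathbf D(r)$. Three consequences will be used constantly.

- (a) If $G\subset G'$ then $w_r(G)\le w_r(G')$. Also $w_r(G)$ is nonincreasing in $r$, since $\sigma_{r'}\le\sigma_r$ for $r'<r$.
- (b) $w_r(\lambda G)=w_{r/\lambda}(G)$ for $\lambda>0$.
- (c) $w_r(G)=\lim_{r'\uparrow r}w_{r'}(G)$. Indeed $\sigma_{r'}\uparrow\sigma_r$ by continuity of paths, so the events $\{\sigma_{r'}\le\tau_G\}$ decrease to $\{\sigma_r\le\tau_G\}$.

**Theorem 1 for $r\le r_2$.** Inside $\mathbf D(r_2)$ the cut set is $(r_2/r_1)(D\cap\mathbf D(r_1))$. So for $r\le r_2$ it agrees with $(r_2/r_1)D$ inside $\mathbf D(r)$, and by (b) and (a)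
$$w_r(\mathrm{Cut}(D;r_1,r_2))=w_{rr_1/r_2}(D)\ge w_r(D).$$

From now on $r>r_2$.

**A reduction.** Put $\rho_{\max}=\sup\{|z|:z\in D\}$. Since $D$ is connected and contains $0$, it meets $\mathbf T(\rho)$ for every $0<\rho<\rho_{\max}$, and then it contains the point $\rho$. So $[0,\rho_{\max})\subset D$. If $r>\rho_{\max}$, then $D\subset\mathbf D(\rho_{\max})$ is at positive distance from $\mathbf T(r)$, so $w_r(D)=0$ and there is nothing to prove. So let $r_2<r\le\rho_{\max}$. Put $A=\{r_1<|z|<r_2\}$ and $D'=D\cup A$. The set $D'$ is connected because $[0,\rho_{\max})$ meets $A$, and it is circularly symmetric. Since $D'\setminus\mathbf D(r_2)=D\setminus\mathbf D(r_2)$ and $D'\cap\mathbf D(r_1)=D\cap\mathbf D(r_1)$,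
$$\mathrm{Cut}(D';r_1,r_2)=\mathrm{Cut}(D;r_1,r_2),\qquad w_r(D')\ge w_r(D). \tag{3}$$
So the case in which the ring is free of boundary is the only case, and the question that ended Section 1 is the whole question.

## 4. Comparing angle by angle fails already when nothing changes

Here is the natural probabilistic attempt. Assume $A\subset D$. Up to the first hit of $\mathbf T(r_1)$ in $D$, respectively of $\mathbf T(r_2)$ in the cut domain, the two motions are the same up to scaling: they survive with the same probability and arrive at the same angle $y$. By the strong Markov property it would be enough to show that, for every angle $y$, the motion started at $r_2e^{iy}$ in the cut domain has at least as good a chance to reach $\mathbf T(r)$ as the motion started at $r_1e^{iy}$ in $D$. After all, it starts closer.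

This is false. Take
$$D=\mathbf D(3)\cup\{3\le|z|<9,\ |\arg z|<\tfrac\pi4\},\qquad r_1=1,\ r_2=3,\ r=4.$$
Since $\mathbf D(3)\subset D$, we have $\mathrm{Cut}(D;1,3)=D$, and the theorem holds with equality. But from $-1$ the motion in $D$ has a positive chance to reach $\mathbf T(4)$, while from $-3$ it has none, because $-3$ lies on the circular wall $\{|z|=3,\ |\arg z|\ge\frac\pi4\}$ and the motion is killed at once. Angles near $\pi$ lose, angles near $0$ gain, and only the average can be compared.

So we want an averaged quantity. The plan is to shrink the ring continuously: let $\ell$ be the logarithmic width of the ring, from $\ell_0=\log(r_2/r_1)$ down to $0$, and differentiate the harmonic measure with respect to $\ell$. We do this first in domains with very simple boundaries.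

## 5. Step domains and their boundary behavior

Write nonzero points as $e^{x+iy}$ with $y\in\mathbf R/2\pi\mathbf Z$, represented by $|y|\le\pi$. The origin is $x=-\infty$, and dilation is translation in $x$. Harmonicity and harmonic measure are conformally invariant, so we may compute on the cylinder. Put $x_i=\log r_i$, so that $\ell_0=x_2-x_1$.

**Definition (step domain).** Let $\xi_0<\xi_1<\dots<\xi_m=R$. A step domain is a set $G=\{x<R,\ |y|<\theta(x)\}$ with the origin added, where $\theta=\theta_0=\pi$ on $(-\infty,\xi_0)$, $\theta=\theta_k\in(0,\pi]$ on the slab $S_k=(\xi_{k-1},\xi_k)$, and $\theta(\xi_k)=\min(\theta_k,\theta_{k+1})$ for $k<m$. The value $\pi$ means that the whole circle over $x$ belongs to $G$; such a slab is called full.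

A running example is the two-gate domain: full for $x<0$, height $\frac\pi2$ on $(0,1)$, full on $(1,2)$, height $\frac\pi2$ on $(2,3)$, and $R=3$. The slit plane is not a step domain: beyond $|z|=a$ its half-angle is $\pi$, but its circles are not full.

Merging consecutive slabs of equal height does not change $G$. After merging, either $G$ is a disc, or $m\ge1$ and consecutive heights differ; in particular $\theta_1<\pi$. Let $G$ be a step domain that is not a disc, with slabs merged. Its boundary consists of

- the horizontal edges $\{y=\pm\theta_k,\ x\in\overline{S_k}\}$ with $\theta_k<\pi$;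
- the walls over $\xi_k$, $0\le k<m$: $\{x=\xi_k,\ \min(\theta_k,\theta_{k+1})\le|y|\le\max(\theta_k,\theta_{k+1})\}$ (if the maximum is $\pi$, this is one straight segment passing through $y=\pi$ on the cylinder);
- the right end $\{x=R,\ |y|\le\theta_m\}$.

Slabs have positive length, so $G$ lies locally on one side only of every edge. Every boundary point lies on a nondegenerate boundary continuum, hence is regular for the Dirichlet problem.

Let $u$ be the harmonic measure of the right end in $G$, and $g$ the Green function with pole $0$; thus $g+x$ is harmonic near $0$ as a function of $z=e^{x+iy}$. Both are even in $y$. On open horizontal edges and walls $u=g=0$; on the open right end $u=1$, $g=0$; inside, $0<u<1$ and $g>0$. Moreover $u(0)=w_{e^R}(G)$.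

**Lemma 2 (boundary behavior).** Let $G$ be a step domain that is not a disc, with slabs merged.

- (i) $u$ and $g$ extend harmonically across every open edge, including $(\xi_k,\pi)$ if a wall passes through it, and $(R,\pi)$ if $\theta_m=\pi$.
- (ii) (Hopf) If $f$ is one of $u,1-u,g$ and vanishes on an open edge, its normal derivative is nonzero at every point of that edge.
- (iii) At a corner between horizontal edge and wall, the interior angle $\beta$ is $\frac\pi2$ or $\frac{3\pi}2$. Let $\varrho$ be the distance to the corner. A bounded harmonic function near the corner that vanishes on both open sides is $O(\varrho^2)$ with gradient $O(\varrho)$ if $\beta=\frac\pi2$, and $O(\varrho^{2/3})$ with gradient $O(\varrho^{-1/3})$ if $\beta=\frac{3\pi}2$.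
- (iv) At the corners $(R,\pm\theta_m)$, $\theta_m<\pi$, we have $g=O(\varrho^2)$ and $\nabla g=O(\varrho)$. A bounded harmonic function near such a corner that equals $1$ on the open vertical side and $0$ on the open horizontal side has gradient $O(1/\varrho)$.

*Proof.* (i) This is Schwarz reflection, applied to $u$, $1-u$ or $g$ in the straight edge.

(ii) Suppose the gradient of the extended function vanished at a point of the edge. Since $f$ is not constant, its expansion at that point, in a local coordinate $\zeta$, starts with $\mathrm{Re}(\kappa\zeta^n)$, $\kappa\neq0$, $n\ge2$. Over a half-disc, $\arg(\kappa\zeta^n)$ runs through an interval of length $n\pi\ge2\pi$, so this term changes sign there. But $f>0$ inside. So the gradient is nonzero; its tangential part is $0$.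

(iii) At $(\xi_k,\min(\theta_k,\theta_{k+1}))$ the angle is $\frac{3\pi}2$, and at $(\xi_k,\max(\theta_k,\theta_{k+1}))$, if the maximum is less than $\pi$, it is $\frac\pi2$; the corners with $y<0$ are their mirror images. Choose $\zeta$ (with $|\zeta|=\varrho$) so that $G$ is locally $0<\arg\zeta<\beta$, and put $Z=\zeta^{\pi/\beta}$. In the coordinate $Z$ the function is bounded and harmonic in a half-disc and vanishes on the diameter except perhaps at $0$. Its odd reflection is bounded and harmonic in a punctured disc, so the singularity is removable. Hence the function is $\mathrm{Im}\,p(\zeta^{\pi/\beta})$ with $p$ analytic, real on the real axis, $p(0)=0$. So it is $O(\varrho^{\pi/\beta})$ with gradient $O(\varrho^{\pi/\beta-1})$, and $\pi/\beta$ is $2$ or $\frac23$.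

(iv) Here $\beta=\frac\pi2$ and $g$ has zero data, so (iii) applies to $g$ by the same argument. The other function equals $\frac2\pi$ times the angle measured from the horizontal side, plus a bounded harmonic function with zero data. The first term has gradient $O(1/\varrho)$, the second $O(\varrho)$. $\square$

## 6. Harmonic measure as a function of the ring width

Let $G$ be a step domain, before merging, one of whose slabs is the full slab $(x_1,x_2)$, with $\xi_0\le x_1<x_2<R$. Let $\theta_L,\theta_R$ be the heights of the slabs adjacent to it on the left and right (the left one may be slab $0$).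

**Definition ($G^\ell$).** For $\ell\ge0$ let $G^\ell$ be the step domain consisting of $G\cap\{x<x_1\}$, the full slab $x_1<x<x_1+\ell$, and $G\cap\{x>x_2\}$ translated by $\ell-\ell_0$, with the minimum convention at break points. For $\ell=0$ the two parts meet through $\{x=x_1,\ |y|<\min(\theta_L,\theta_R)\}$, or through the whole circle if both are full. Put $R(\ell)=R+\ell-\ell_0$, let $u_\ell$ be the harmonic measure of the right end of $G^\ell$, and $w(\ell)=u_\ell(0)$.

So $G^{\ell_0}=G$ and $w(\ell_0)=w_{e^R}(G)$. In the two-gate domain with $(x_1,x_2)=(1,2)$, $G^\ell$ has two channels of length $1$ and half-angle $\frac\pi2$ separated by a full ring of width $\ell$; $G^0$ is full for $x<0$ with one channel over $0<x<2$.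

If all slabs of $G$ are full, every $G^\ell$ is a disc and $w\equiv1$. Assume from here to the end of Section 7 that this is not so. Then no $G^\ell$ is a disc, since the slabs other than the varied one are present in every $G^\ell$.

We need $w$ to be continuous, including at $\ell=0$, where the slab collapses, and we need convergence of derivatives to justify differentiating.

**Lemma 3.** Let $\ell\ge0$, $\ell_i>0$, $\ell_i\to\ell$. Then $u_{\ell_i}\to u_\ell$ locally uniformly in $G^\ell$, together with all derivatives. In particular $w$ is continuous on $[0,\infty)$.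

*Proof.*

**Step 1: extract a limit.** We show that every compact subset of $G^\ell$ lies in $G^{\ell_i}$ for large $i$. The break points depend continuously on $\ell$. Near an $x$ that is not a break point of $G^\ell$, the heights of $G^{\ell_i}$ and $G^\ell$ agree for large $i$. Near a break point of $G^\ell$, the heights of $G^{\ell_i}$ for large $i$ are at least the minimum of the two adjacent heights of $G^\ell$; for $\ell=0$ at $x_1$ this holds because they take values in $\{\theta_L,\pi,\theta_R\}$. So each point of $G^\ell$ has a neighborhood contained in $G^{\ell_i}$ for all large $i$, and the assertion follows by compactness. Since $0\le u_{\ell_i}\le1$, every subsequence has a further subsequence that converges locally uniformly, with all derivatives, to a harmonic $v$ on $G^\ell$, $0\le v\le1$. It remains to show $v=u_\ell$.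

**Step 2: the boundary near a good point.** Let $F$ be the finite set of all endpoints of horizontal edges, walls and right end of $G^\ell$, computed with unmerged slabs, and including $(x_1,\pm\theta_L)$ and $(x_1,\pm\theta_R)$ when $\ell=0$. Let $q\in\partial G^\ell\setminus F$. We claim that there is a disc $\Delta(q,4\delta)$ in which, for large $i$, $G^{\ell_i}$ is the part on a fixed side of a line $\lambda_i$ parallel to the edge through $q$, with $\lambda_i$ converging to the line $\lambda$ containing that edge.

- If $q$ is on an open horizontal edge, the heights near its abscissa agree for large $i$, and $\lambda_i=\lambda$.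
- If $q$ is on an open wall or on the open right end, at abscissa $\xi^\ell$, and it is not on a wall at $x_1$ with $\ell=0$, then the same wall or end of $G^{\ell_i}$ stands at the corresponding abscissa $\xi^{\ell_i}$, and the slabs adjacent to it have lengths bounded below. So $\lambda_i=\{x=\xi^{\ell_i}\}$.
- Let $\ell=0$, $q$ on the wall at $x_1$, $\theta_L<\theta_R$. Near $q$, the left slab of $G^{\ell_i}$ is absent, while the inserted full slab, the right slab and the break line between them are present. So $G^{\ell_i}$ is locally $\{x>x_1\}$.
- Let $\ell=0$, $q$ on the wall at $x_1$, $\theta_L>\theta_R$. Near $q$, the left slab, the inserted slab and the line $x=x_1$ are present, and the right slab is absent. So $G^{\ell_i}$ is locally $\{x<x_1+\ell_i\}$.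

If $\ell=0$ and $\theta_L=\theta_R$, there is no wall at $x_1$, and the points $(x_1,\pm\theta_L)$, above which the inserted slab is a thin vanishing slot when $\theta_L<\pi$, are in $F$.

**Step 3: uniform boundary decay.** Put $f_i=u_{\ell_i}$, or $f_i=1-u_{\ell_i}$ if $q$ is on the right end. Then $0\le f_i\le1$ and $f_i$ vanishes continuously on $\lambda_i\cap\Delta(q,4\delta)$. For large $i$ the disc of radius $3\delta$ about the projection of $q$ to $\lambda_i$ lies in $\Delta(q,4\delta)$, and odd reflection of $f_i$ in $\lambda_i$ gives a harmonic function bounded by $1$ on it. By the gradient estimate its gradient is at most $C/\delta$ on the concentric disc of radius $2\delta$, with $C$ absolute. Hence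
$$f_i(p)\le C\delta^{-1}\operatorname{dist}(p,\lambda_i)\qquad\text{for }p\in\Delta(q,\delta)\cap G^{\ell_i}.$$
Let $i\to\infty$ along the subsequence: $v$ (respectively $1-v$) is at most $C\delta^{-1}\operatorname{dist}(p,\lambda)$ on $\Delta(q,\delta)\cap G^\ell$. So $v$ has the boundary value of $u_\ell$ at $q$.

**Step 4: uniqueness.** In the $z$-plane $G^\ell$ is a bounded domain, and $v-u_\ell$ is bounded and harmonic in it and tends to $0$ at every boundary point outside the finite set $F$. By the extended maximum principle $v=u_\ell$. Since every subsequence has a further subsequence with limit $u_\ell$, the whole sequence converges. Evaluating at $0$ gives continuity of $w$. $\square$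

**Lemma 4 (variational formula).** Let $\ell>0$, $u=u_\ell$, $g$ the Green function of $G^\ell$ with pole $0$, and $c\in(x_1,x_1+\ell)$. Then $w$ is differentiable at $\ell$ and
$$2\pi w'(\ell)=\int_{-\pi}^{\pi}(u_xg_x-u_yg_y)(c,y)\,dy. \tag{4}$$

*Proof.* The idea is to cut $G^\ell$ along the circle $x=c$. Changing $\ell$ to $\ell+\delta$ leaves the left part in place and translates the right part by $\delta$, so $g$ can be used as a fixed test function on both parts. Let $\epsilon>0$ be small.

**Step 1: Green's identity on the left.** Let $v$ be bounded and harmonic in $G^\ell\cap\{x<c+\epsilon\}$ (origin included), vanishing on the open horizontal edges and walls there. Then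
$$\int_{x=c}(vg_x-gv_x)\,dy=-2\pi v(0). \tag{5}$$
Apply Green's identity to $v,g$ on $G^\ell\cap\{-N<x<c\}$ with sectors of radius $\varrho$ removed at the corners. On edges and walls $v=g=0$, so they contribute $0$. By Lemma 2(iii) the arcs contribute $O(\varrho^{2/3}\cdot\varrho^{-1/3}\cdot\varrho)$ or $O(\varrho^2\cdot\varrho\cdot\varrho)$, which tends to $0$. So the integral in (5) equals the same integral over $x=-N$. There $g_x=-1+O(e^{-N})$, $g=O(N)$, $v_x=O(e^{-N})$ and $v\to v(0)$, so it tends to $-2\pi v(0)$ as $N\to\infty$.

**Step 2: Green's identity on the right.** Let $v$ be bounded and harmonic in $G^\ell\cap\{x>c-\epsilon\}$, vanishing on the open horizontal edges and walls there, with $v=1$ on the open right end. Then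
$$\int_{x=c}(vg_x-gv_x)\,dy=\int_{x=R(\ell)}g_x\,dy. \tag{6}$$
Apply Green's identity on $G^\ell\cap\{c<x<R(\ell)\}$, again without sectors at corners. On the right end $v=1$ and $g=0$. By Lemma 2(iv) the arcs at $(R(\ell),\pm\theta_m)$ contribute $O(1\cdot\varrho\cdot\varrho)+O(\varrho^2\cdot\varrho^{-1}\cdot\varrho)\to0$; the other corners contribute as in Step 1.

Taking $v=u$ in both (5) and (6) gives
$$\int_{x=R(\ell)}g_x\,dy=-2\pi w(\ell). \tag{7}$$

**Step 3: compare two widths.** For small $|\delta|$ put $u'=u_{\ell+\delta}$. The parts of $G^\ell$ and $G^{\ell+\delta}$ in $\{x<c+\epsilon\}$ coincide, so (5) applies to $v=u'$ and its right side is $-2\pi w(\ell+\delta)$. The part of $G^{\ell+\delta}$ in $\{x>c-\epsilon+\delta\}$ is the translate by $\delta$ of the part of $G^\ell$ in $\{x>c-\epsilon\}$, so (6) applies to $v(x,y)=u'(x+\delta,y)$ and by (7) its right side is $-2\pi w(\ell)$. Subtract the first from the second: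
$$2\pi\big(w(\ell+\delta)-w(\ell)\big)=\int_{-\pi}^{\pi}\Big\{[u'(c+\delta,y)-u'(c,y)]\,g_x(c,y)-g(c,y)\,[u'_x(c+\delta,y)-u'_x(c,y)]\Big\}\,dy.$$

**Step 4: divide by $\delta$.** By Lemma 3, $u'\to u$ with all derivatives, uniformly near the circle $x=c$, as $\delta\to0$. So the difference quotients converge uniformly to $u_x$ and $u_{xx}$, and
$$2\pi w'(\ell)=\int_{x=c}(u_xg_x-gu_{xx})\,dy=\int_{x=c}(u_xg_x+gu_{yy})\,dy=\int_{x=c}(u_xg_x-u_yg_y)\,dy,$$
using $u_{xx}+u_{yy}=0$ and an integration by parts on the circle. $\square$

## 7. The sign of the variational integral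

We would like $w'\le0$. In the plainest picture $u$ grows outward and $g$ decays outward, so $u_xg_x\le0$. It is tempting to hope that the integrand in (4) has a sign. It does not. Take the two-gate domain and look at $y=\pi$ in the full slab $1<x<2$. There $u_y=g_y=0$, by evenness and periodicity. At $x=1$ the point $(1,\pi)$ lies on a wall, where $u=g=0$ with $G$ on the right, so by Lemma 2(ii) $u_x>0$ and $g_x>0$. Hence the integrand is strictly positive at $(c,\pi)$ for $c$ slightly larger than $1$. The product $u_xg_x$ is positive near the other wall too, where both factors are negative.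

So the dead ends behind the gates contribute with the wrong sign, just as the angles near $\pi$ did in Section 4. But the integrand is special. With $U=u_x-iu_y$ and $V=g_x-ig_y$, both holomorphic in $x+iy$, it is $\mathrm{Re}(UV)$. In particular its integral over $x=c$ does not depend on $c$ inside a full slab, because $\partial_x(UV)=-i\,\partial_y(UV)$ and $UV$ is periodic in $y$. So we should treat the integral as a contour integral and study a primitive. Its imaginary part $H$ will be harmonic on the upper half of the domain, the integral over the half circle will be $-H(c,\pi)$, and the minimum principle will reduce $H\ge0$ to a walk along the boundary.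

**Lemma 5 (sign lemma).** Let $G$ be a step domain that is not a disc, and let the circle $\{x=c\}$ lie in the interior of a full slab (possibly slab $0$). Then
$$\int_{-\pi}^{\pi}(u_xg_x-u_yg_y)(c,y)\,dy\le0.$$

*Proof.* Merge slabs; the circle still lies inside a full slab.

**Step 1: define $H$.** Let $\Omega=\{x<R,\ 0<y<\theta(x)\}$, viewed in the plane. It is open. If $0<\epsilon<\min\theta$, the homotopy $(x,y)\mapsto(x,(1-t)y+t\epsilon)$ stays in $\Omega$ and contracts it to a half-line, so $\Omega$ is connected and simply connected. Let $W$ be a primitive of $-UV$ in $\Omega$ and $H=\mathrm{Im}\,W$. Since $W'=H_y+iH_x$,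
$$H_y=-u_xg_x+u_yg_y,\qquad H_x=u_xg_y+u_yg_x. \tag{8}$$

**Step 2: $H$ is continuous up to the boundary.** By Lemma 2(i) and evenness, $W$ extends analytically across $\{y=0,\ x<R\}$, across $\{y=\pi\}$ in full slabs, across open edges, and near $(R,0)$, near the points $(\xi_k,\pi)$ on walls, and near $(R,\pi)$ if $\theta_m=\pi$. At the remaining corners Lemma 2 gives that $|W'|=|UV|$ is $O(\varrho^{-2/3})$ (angle $\frac{3\pi}2$), $O(\varrho^2)$ (angle $\frac\pi2$, zero data), or $O(\varrho^{-1}\cdot\varrho)=O(1)$ (at $(R,\theta_m)$). In each case the bound is $O(\varrho^{-s})$ with $s<1$, so $W$ has limits along rays into the corner, and its variation over arcs of radius $\varrho$ is $O(\varrho^{1-s})$. So $W$ extends continuously to the corner.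

As $x\to-\infty$, $u$ and $g+x$ are harmonic functions of $z=e^{x+iy}$ near $0$, so $U=O(e^x)$, $V=-1+O(e^x)$ and $W'=O(e^x)$. On $\{y=0\}$ evenness gives $u_y=g_y=0$, so $H_x=0$ by (8); normalize $H=0$ on $\{y=0\}$. Integrating $H_y=O(e^x)$ from $y=0$ gives $H=O(e^x)$ uniformly in $y$. So $H$ is continuous on the compact space $\overline\Omega\cup\{-\infty\}$, with $H(-\infty)=0$.

On $\{y=\pi,\ x<\xi_0\}$ also $u_y=g_y=0$, by evenness and periodicity. So $H$ is constant there; letting $x\to-\infty$, and by continuity at $\xi_0$, $H=0$ on $\{y=\pi,\ x\le\xi_0\}$.

**Step 3: $H\ge0$ on $\overline\Omega$.** Suppose not. Then $H$ is nonconstant and has a minimum $\mu<0$, attained only on $\partial\Omega$, and not on $\{y=0\}$, not on $\{y=\pi,\ x\le\xi_0\}$, not at $-\infty$. Let $p$ be a minimum point. We exclude every remaining place.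

*An open wall:* $p=(\xi_k,y)$ with $\min(\theta_k,\theta_{k+1})<y<\max(\theta_k,\theta_{k+1})$. On it $u_y=g_y=0$. By Lemma 2(ii) $u_x$ and $g_x$ are nonzero, and they have the same sign, since both functions vanish on the wall and are positive on the same side. So $H_y=-u_xg_x<0$, and $H$ is strictly monotone along the wall. Then $p$ is not a minimum point.

*The open right end:* $p=(R,y)$ with $0<y<\theta_m$. Here $u_y=g_y=0$ and $u_x>0>g_x$ by Lemma 2(ii), so $H_y=-u_xg_x>0$ and again $H$ is strictly monotone.

*A closed horizontal edge* $\{y=\theta_k,\ x\in\overline{S_k}\}$ with $\theta_k<\pi$. Inside the edge $u_x=g_x=0$, so $H_x=0$ and $H\equiv\mu$ on the closed edge. By Lemma 2(ii) $u_y<0$ and $g_y<0$ inside the edge, so $H_y=u_yg_y>0$ there, and $H<\mu$ just below the edge. Contradiction.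

*A closed segment* $\{y=\pi,\ x\in\overline{S_k}\}$ with $k\ge1$, $\theta_k=\pi$. This is the place where the dead ends sit. Inside the segment $u_y=g_y=0$, so $H_x=0$ and $H\equiv\mu$ on the closed segment. Since slabs are merged, $\theta_{k-1}<\pi$, and either $k=m$ or $\theta_{k+1}<\pi$. So both endpoints of the segment are wall points or a right end point, and $g(\cdot,\pi)$ vanishes at both. By Rolle's theorem there is $x^*\in S_k$ with $g_x(x^*,\pi)=0$. Put $p^*=x^*+i\pi$. Then $V(p^*)=0$, so $W'(p^*)=0$. Since $W$ is analytic and nonconstant near $p^*$,
$$W=W(p^*)+\kappa\zeta^n(1+O(\zeta)),\qquad \zeta=(x+iy)-p^*,\quad\kappa\ne0,\quad n\ge2.$$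
As $\arg\zeta$ runs over $(-\pi,0)$, that is, over directions into $\Omega$, $\arg(\kappa\zeta^n)$ runs over an open interval of length $n\pi\ge2\pi$. On part of it the imaginary part is negative. So $H<\mu$ at some points of $\Omega$ near $p^*$. Contradiction.

These cases cover all of the boundary. The point $(\xi_k,\min(\theta_k,\theta_{k+1}))$ lies on the closed edge of the lower slab. The point $(\xi_k,\max(\theta_k,\theta_{k+1}))$ lies on the closed edge or segment of the higher slab, or on $\{y=\pi,\ x\le\xi_0\}$ if that is slab $0$. The point $(R,\theta_m)$ lies on the closed edge or segment of $S_m$, and $(R,0)$ lies on $\{y=0\}$. So $H\ge0$.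

**Step 4: read off the integral.** Since $H(c,0)=0$,
$$0\le H(c,\pi)=\int_0^\pi H_y(c,y)\,dy=-\int_0^\pi(u_xg_x-u_yg_y)(c,y)\,dy,$$
and the integrand is even in $y$. $\square$

A check: for $c$ in slab $0$ we have $H(c,\pi)=0$, so the integral vanishes. This fits Section 4, where the ring lay in a full disc around $0$ and cutting it out changed nothing.

**Proposition 6.** $w$ is nonincreasing on $[0,\infty)$. In particular $w(0)\ge w(\ell_0)$.

*Proof.* If all slabs are full, $w\equiv1$. Otherwise, for $\ell>0$, Lemma 4 and Lemma 5 applied to $G^\ell$ and $c\in(x_1,x_1+\ell)$ give $w'(\ell)\le0$. So $w$ is nonincreasing on $(0,\infty)$, and on $[0,\infty)$ by the continuity in Lemma 3. $\square$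

## 8. The theorem for step domains

The collapsed domain $G^0$ is, up to scaling, contained in the cut domain. This turns Proposition 6 into a statement about Cut.

**Corollary 7.** Let $\widetilde D$ be a circularly symmetric domain and $r'>r_2$, such that $\widetilde D\cap\mathbf D(r')$ is a step domain with full slab $(x_1,x_2)$ and $\xi_0\le x_1$. Then $w_{r'}(\mathrm{Cut}(\widetilde D;r_1,r_2))\ge w_{r'}(\widetilde D)$.

*Proof.* Let $G=\widetilde D\cap\mathbf D(r')$ and $R=\log r'>x_2$. We claim that $(r_2/r_1)G^0\subset\mathrm{Cut}(\widetilde D;r_1,r_2)$. In log coordinates the left side is $G^0$ translated by $\ell_0$. We check it over each range of $x$.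

- Over $x<x_2$ it is the translate of $G\cap\{x<x_1\}$, that is, $(r_2/r_1)(\widetilde D\cap\mathbf D(r_1))$.
- Over $x_2<x<R$ it is $G\cap\{x>x_2\}\subset\widetilde D\setminus\mathbf D(r_2)$.
- Over $x=x_2$ it is $\{|y|<\min(\theta_L,\theta_R)\}$, or the full circle if both are full. By the minimum convention $\widetilde D\cap\{x=x_2\}=\{|y|<\theta_R\}$ (the full circle if $\theta_R=\pi$). So this part lies in $\widetilde D\setminus\mathbf D(r_2)$.

So $(r_2/r_1)G^0$ is an open set inside the union that defines Cut, hence inside its interior. Its right end lies on $\mathbf T(r')$, and its harmonic measure at $0$ is $w(0)$ by scaling. By (a) and Proposition 6,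
$$w_{r'}(\mathrm{Cut}(\widetilde D;r_1,r_2))\ge w(0)\ge w(\ell_0)=w_{r'}(\widetilde D).\qquad\square$$

## 9. Approximation from inside by step domains

We now prove Theorem 1 for $r>r_2$. By the reduction in Section 3 we may assume $r_2<r\le\rho_{\max}$, and we work with $D'=D\cup A$ and (3). Fix $r_2<r'<r''<r$.

**Step 1: the angle function.** To build step domains inside $D'$ we need to know that its angular width cannot drop abruptly near a point. For $x\le\log r''$ put $\Theta(x)=4$ if $D'$ contains the full circle over $x$. Otherwise let $\Theta(x)\in(0,\pi]$ be the half-angle of the open arc of $D'$ over $x$; it is positive because $r''<\rho_{\max}$. (For the slit plane $D_a$ the analogous function is $4$ for $x<\log a$ and $\pi$ for $x\ge\log a$. The value $4$ is just a number larger than $\pi$ that tells a full circle from a circle minus one point.)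

The function $\Theta$ is lower semicontinuous. If $\Theta(x)=4$, the circle over $x$ is a compact subset of the open set $D'$, so nearby circles lie in $D'$ and $\Theta=4$ near $x$. If $\Theta(x)\le\pi$ and $0<\epsilon<\Theta(x)$, the closed arc $|y|\le\Theta(x)-\epsilon$ over $x$ is compact in $D'$, so the same arc over nearby abscissae lies in $D'$; since arcs are centered at $y=0$, $\Theta>\Theta(x)-\epsilon$ there. In particular $\Theta$ attains its minimum on every compact interval.

**Step 2: the step domains $D_n$.** Fix $x_0<x_1$ with $\{x\le x_0\}\subset D'$; it exists because $0$ is interior to $D'$. For $n\ge1$ divide each of $[x_0,x_1]$ and $[x_2,\log r'']$ into $n$ equal closed intervals $J_k$, and put $c_k=\min_{J_k}\Theta>0$. Put $\theta_k=\pi$ (full) if $c_k=4$, and $\theta_k=\min(c_k,\pi-\frac1n)$ otherwise. The $\frac1n$ is there because a step domain may not have half-angle $\pi$ without being full. Let $D_n\subset\{x<\log r''\}$ be the step domain that is full over $x<x_0$ and over $(x_1,x_2)$, and has height $\theta_k$ over the interior of $J_k$, with the minimum convention at break points.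

Then $D_n\subset D'$. Over the interior of $J_k$ this holds since $\theta_k\le\Theta$, with full circles only where $\Theta=4$. At a break point $x$, every adjacent closed interval $J_k$ contains $x$, so the height there is at most such a $\theta_k$, with $c_k\le\Theta(x)$; if the circle over $x$ is full in $D_n$, such a $J_k$ has $c_k=4$, so it is full in $D'$. Clearly $D_n$ is a circularly symmetric domain, and $D_n\cap\mathbf D(r')$ is a step domain with right end at $R=\log r'>x_2$, with full slab $(x_1,x_2)$ and $\xi_0=x_0\le x_1$. So Corollary 7 applies to $\widetilde D=D_n$.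

**Step 3: the $D_n$ exhaust $D'\cap\mathbf D(r'')$.** We show that each $p\in D'\cap\mathbf D(r'')$ has a neighborhood contained in $D_n$ for all large $n$. This is clear if $p$ is the origin or lies over $x<x_0$ or over $(x_1,x_2)$. Otherwise $p=(x,y)$ with $x\in[x_0,x_1]\cup[x_2,\log r'')$; all intervals below are taken inside $(-\infty,\log r'')$.

- Let $\Theta(x)=4$. Then $\Theta=4$ on an open interval $I\ni x$. Take a smaller open interval $I'\ni x$ with closure in $I$. For large $n$ all $J_k$ meeting $I'$ lie in $I$, so they are full, and $D_n$ contains all circles over $I'$.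
- Let $\Theta(x)\le\pi$. Choose $\epsilon>0$ with $|y|+2\epsilon<\Theta(x)$. By lower semicontinuity $\Theta>|y|+2\epsilon$ on an open interval $I\ni x$. Take $I'$ as before. For large $n$ all $J_k$ meeting $I'$ lie in $I$, and $\pi-\frac1n>|y|+2\epsilon$. So $\theta_k>|y|+2\epsilon$ for these $k$, and $\{x'\in I',\ |y'|<|y|+\epsilon\}\subset D_n$.

Hence every compact subset of $D'\cap\mathbf D(r'')$ lies in $D_n$ for all large $n$.

**Step 4: pass to the limit.** On the event $\{\sigma_r\le\tau_{D'}\}$ we have $\sigma_{r'}<\sigma_r$, so the path $B[0,\sigma_{r'}]$ is a compact subset of $D'\cap\overline{\mathbf D(r')}\subset D'\cap\mathbf D(r'')$. By Step 3 it lies in $D_n$ for all large $n$, and then $\sigma_{r'}\le\tau_{D_n}$. Fatou's lemma and (2) give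
$$w_r(D')\le\liminf_{n\to\infty}w_{r'}(D_n). \tag{9}$$
Since $D_n\subset D'$, also $\mathrm{Cut}(D_n;r_1,r_2)\subset\mathrm{Cut}(D';r_1,r_2)$. By (3), (a) and Corollary 7, for every $n$,
$$w_{r'}(\mathrm{Cut}(D;r_1,r_2))=w_{r'}(\mathrm{Cut}(D';r_1,r_2))\ge w_{r'}(\mathrm{Cut}(D_n;r_1,r_2))\ge w_{r'}(D_n).$$
With (9) and (3),
$$w_{r'}(\mathrm{Cut}(D;r_1,r_2))\ge w_r(D')\ge w_r(D)\qquad\text{for every }r'\in(r_2,r).$$
Let $r'\uparrow r$. By (c), $w_r(\mathrm{Cut}(D;r_1,r_2))\ge w_r(D)$. Together with the case $r\le r_2$ of Section 3, this proves Theorem 1. $\blacksquare$
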